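\title{Sensitive cellular automata with zero average Lyapunov exponents}

\begin{abstract}
Bressaud and Tisseur conjectured that for a sensitive, surjective cellular automaton on an irreducible subshift of finite type the two average Lyapunov exponents with respect to the Parry measure have positive sum. We show that this fails already on a full shift over ten symbols. In the counterexample every configuration splits into blocks with static boundaries, each block is an autonomous counter whose period is exponential in its length, and information crosses a boundary only when the counter on its left overflows. A parity argument shows that perturbations nevertheless pass every boundary. A variant of the construction gives, for every $\alpha>0$, a reversible automaton that is sensitive together with its inverse and in which perturbations travel a distance $O(n^{\alpha})$ in $n$ steps, on average and almost everywhere.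
\end{abstract}

\section{Introduction}\label{sec:intro}

Sensitivity of a cellular automaton says that perturbations made far from the origin can reach a fixed window around it. Lyapunov exponents measure how fast they travel. This paper answers the question whether, for a surjective automaton and a typical configuration, the first property forces a positive speed.

\subsection*{The setting}

Let $A$ be a finite alphabet. On $A^{\mathbb Z}$ we use the metric $d(x,x')=2^{-\min\{|i|:\,x_i\ne x'_i\}}$ and the shift $\sigma(x)_i=x_{i+1}$. A \emph{subshift of finite type} (SFT) is the set $X$ of all $x\in A^{\mathbb Z}$ in which no word from a given finite list occurs. It is \emph{irreducible} if for any two words $u,v$ that occur in $X$ there is a word $w$ such that $uwv$ occurs in $X$. The \emph{full shift} $A^{\mathbb Z}$ is the case of the empty list. The entropy of $X$ is $h(X)=\lim_n\frac1n\log|L_n(X)|$, where $L_n(X)$ is the set of words of length $n$ occurring in $X$. Every shift-invariant probability measure on $X$ has entropy at most $h(X)$, and on an irreducible SFT exactly one attains this value, the \emph{Parry measure}.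 On a full shift it is the uniform Bernoulli measure, under which the letters $x_i$ are independent and uniformly distributed.

A \emph{cellular automaton} on $X$ is a continuous map $f:X\to X$ that commutes with $\sigma$. By uniform continuity there is a \emph{radius} $\rho$ such that $f(x)_i$ is a fixed function of $x_{i-\rho},\dots,x_{i+\rho}$; conversely, on a full shift every such local rule defines a cellular automaton. The automaton is \emph{reversible} if it is a bijection; its inverse is then a cellular automaton too, by compactness. The system $(X,f)$ is \emph{sensitive} if there is $\varepsilon>0$ such that for every $x\in X$ and every $\delta>0$ there are $x'\in X$ with $d(x,x')<\delta$ and $n\ge0$ with $d(f^nx,f^nx')\ge\varepsilon$.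

Tisseur's average Lyapunov exponents are defined as follows. For $x\in X$ and $s\in\mathbb Z$ let
\[
W_s^+(x)=\{x'\in X: x'_i=x_i\text{ for all }i\ge s\},\qquad
W_s^-(x)=\{x'\in X: x'_i=x_i\text{ for all }i\le s\},
\]
and for $n\ge1$ put
\begin{align*}
I_n^+(x)&=\min\{s\ge0:\ f^t(W^+_{-s}(x))\subseteq W^+_0(f^tx)\text{ for all }1\le t\le n\},\\
I_n^-(x)&=\min\{s\ge0:\ f^t(W^-_{s}(x))\subseteq W^-_0(f^tx)\text{ for all }1\le t\le n\}.
\end{align*}
Thus $I_n^+(x)$ tells how far to the left of the origin $x$ must be frozen so that no change beyond that point is seen on the half-line $[0,\infty)$ during $n$ steps. It measures propagation to the right, and $I_n^-$ measures propagation to the left. For a shift-invariant probability measure $\mu$ on $X$ set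
\[
I_\mu^\pm=\liminf_{n\to\infty}\frac1n\int_X I_n^\pm\,d\mu .
\]
Three properties follow from the definition and are used throughout. First, $W^+_{-s-1}(x)\subseteq W^+_{-s}(x)$, so $I_n^+(x)\le s$ holds if and only if the inclusions hold for $s$ itself; the same is true for $I_n^-$. Second, $I_n^\pm(x)$ is nondecreasing in $n$. Third, $I_n^\pm\le\rho n$, and on a full shift $I_n^\pm(x)$ depends only on the coordinates of $x$ in $[-2\rho n,2\rho n]$, so the integrals make sense.

\subsection*{The conjecture}

Consider the simplest cases, on full shifts with at least two letters. For the identity, $I_n^\pm=0$, and the system is not sensitive. The shift $\sigma$ is sensitive, and $I_n^-=n$, $I_n^+=0$, because $(\sigma^nx)_0=x_n$. So one exponent of a sensitive automaton may vanish, and only the sum can be expected to be positive. For the map $b\mapsto(b_i+b_{i-1})_i$ on $\mathbb F_2^{\mathbb Z}$, the value at the origin after $n$ steps is $b_{-n}$ plus a combination of $b_{-n+1},\dots,b_0$; hence it is sensitive with $I_n^+=n$ and $I_n^-=0$. In these examples sensitivity comes with a positive speed. The following conjecture, which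 we take from \cite{TELE}, asserts that this is the rule.

\medskip
\noindent\textbf{Conjecture (Bressaud--Tisseur).} \emph{Let $X$ be an irreducible SFT, let $(X,f)$ be a sensitive and surjective cellular automaton, and let $\mu$ be the Parry measure of $X$. Then $I_\mu^++I_\mu^->0$.}
\medskip

One can see why this is a natural guess. Sensitivity holds at every point, so no finite pattern around the origin protects it forever. Surjectivity prevents $f$ from steering all configurations into a smaller subshift; if $f$ is reversible, then $f_*\mu$ is shift-invariant with the same entropy as $\mu$, so $f_*\mu=\mu$ and the configuration is typical at every time. A perturbation thus moves through a stationary random medium that contains no impenetrable wall. If the time needed to cross a site had finite mean, a law of large numbers would suggest linear speed. The counterexample makes this mean infinite.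

\subsection*{Results}

For an integer $k\ge3$ put
\[
K=\{0,1,\dots,k-1\},\qquad \Sigma=\{a,R\}\cup K,\qquad \alpha_k=\frac{\log(1+2/k)}{\log k}.
\]
We have $\alpha_k<1$, because $1+2/k<k$ for $k\ge3$, and $\alpha_k\to0$ as $k\to\infty$.

\begin{theorem}\label{thm:main}
Let $k\ge3$. There is a surjective, sensitive cellular automaton $f$ on the full shift $X=(\Sigma\times\mathbb F_2)^{\mathbb Z}$ such that, for the uniform Bernoulli measure $\mu$ and a constant $C$,
\[
\int I_n^-\,d\mu\le C,\qquad \int I_n^+\,d\mu\le C\,(1+\log n)\,n^{\alpha_k}\qquad(n\ge1).
\]
Hence $I_\mu^+=I_\mu^-=0$, and the conjecture is false.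
\end{theorem}

For $k=3$ the alphabet has $10$ symbols and $\alpha_3=\log(5/3)/\log3\approx0.465$. The second theorem shows that reversibility does not rescue the conjecture and that the growth can be slower than any prescribed power of $n$.

\begin{theorem}\label{thm:rev}
For every $\alpha>0$ there are a full shift $X$ and a reversible cellular automaton $f$ on $X$ such that, for $F=f$ and for $F=f^{-1}$, with $\mu$ the uniform Bernoulli measure and $I_n^\pm$ computed for $F$:
\begin{enumerate}
\item[(i)] $F$ is sensitive;
\item[(ii)] $\int I_n^-\,d\mu$ is bounded and $\int I_n^+\,d\mu=O(n^\alpha)$;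
\item[(iii)] $I_n^+(x)=O(n^\alpha)$ and $I_n^-(x)=O(1)$ for $\mu$-almost every $x$;
\item[(iv)] $\int I_n^+\,d\mu\to\infty$.
\end{enumerate}
Consequently, for every irreducible SFT $Y$ the irreducible SFT $X\times Y$ carries the reversible sensitive cellular automaton $F\times\mathrm{id}$, with the same bounds for the Parry measure of $X\times Y$.
\end{theorem}

\subsection*{The idea}

The automaton has two layers. The second layer runs the map $b_i\mapsto b_i+b_{i-1}$ from the examples above, which carries perturbations to the right. The first layer evolves on its own and operates gates that switch the term $b_{i-1}$ on and off. It is cut into blocks whose boundaries never move. A block of length $N$ is a counter in base $k$ that runs through all its states in one cycle, of length of order $k^N$, and the gate at its right end is open only at the moment of overflow. To hold a perturbation back for $n$ steps one needs a block with $k^N\approx n$. About $k^N$ of the $(k+2)^N$ words of length $N$ are block states, so the nearest such block lies at distance about $((k+2)/k)^N\approx n^{\alpha_k}$ from the origin. This is the upper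 bound on $I_n^+$. In the language of the heuristic above, delays of order $k^N$ occur with frequency of order $(k/(k+2))^N$, and the mean delay $\sum_N(k^2/(k+2))^N$ diverges.

Three points need work. On a full shift no configuration can be excluded, so every configuration must split into well-formed counters, and the rule must be onto (Sections~\ref{sec:counter} and~\ref{sec:gates}). A gate that opens may find nothing to let through, so one must prove that perturbations do pass every finite sequence of gates; this is where the oddness of the periods is used (Section~\ref{sec:sens}). Finally, the second layer has to be redesigned to make the automaton reversible (Section~\ref{sec:rev}). The estimates on $I_n^\pm$ are in Section~\ref{sec:exp}.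

\section{Counters separated by static cuts}\label{sec:counter}

Fix $k\ge3$. The elements of $K$ are called digits. A counter at rest is a word $Rv$, where $v$ is a word of digits read as a number with the least significant digit first. The letter $R$ is a head that moves to the right with a carry. It leaves a trail of letters $a$ over the cells it has visited. When the carry is absorbed, the trail is consumed from right to left, each cell being reset to $0$, until the leftmost $a$ turns into $R$ again. The following rule of radius $1$ defines an automaton $g$ on $\Sigma^{\mathbb Z}$ that does this: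
\[
\begin{array}{c|l|c}
y_i&\text{neighbors}&g(y)_i\\ \hline
a&y_{i+1}\notin K&a\\
a&y_{i+1}\in K,\ y_{i-1}=a&0\\
a&y_{i+1}\in K,\ y_{i-1}\ne a&R\\ \hline
R&y_{i+1}\in K&a\\
R&y_{i+1}\notin K,\ y_{i-1}=a&0\\
R&y_{i+1}\notin K,\ y_{i-1}\ne a&R\\ \hline
d\in K&y_{i-1}\ne R&d\\
d\in K,\ d<k-1&y_{i-1}=R&d+1\\
k-1&y_{i-1}=R&R
\end{array}
\]

An arbitrary configuration contains many heads and trails. We do not use a separate wall symbol, since the word between two walls could again be malformed. Instead, every pair of adjacent letters that cannot occur inside one counter is declared to be a boundary.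

\begin{definition}
A configuration $y\in\Sigma^{\mathbb Z}$ has a \emph{cut at $i$} if $y_{i-1}\in\{R\}\cup K$ and $y_i\in\{a,R\}$.
\end{definition}

One should picture the cut between the cells $i-1$ and $i$. Cuts do not move, and no information passes through them.

\begin{lemma}\label{lem:cuts}
Let $y,\tilde y\in\Sigma^{\mathbb Z}$.
\begin{enumerate}
\item[(i)] $y$ and $g(y)$ have the same cuts.
\item[(ii)] If $y,\tilde y$ both have a cut at $l$ and agree on $[l,\infty)$, then $g(y),g(\tilde y)$ agree on $[l,\infty)$.
\item[(iii)] If $y,\tilde y$ both have a cut at $l$ and agree on $(-\infty,l-1]$, then $g(y),g(\tilde y)$ agree on $(-\infty,l-1]$.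
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Suppose that $y$ has a cut at $i$. If $y_{i-1}\in K$, then $g(y)_{i-1}\in K\cup\{R\}$. If $y_{i-1}=R$, then $g(y)_{i-1}\in\{0,R\}$ because $y_i\notin K$. A letter $a$ or $R$ turns into a digit only when its left neighbor is $a$; since $y_{i-1}\ne a$, we get $g(y)_i\in\{a,R\}$. So $g(y)$ has a cut at $i$.

Suppose that $y$ has no cut at $i$, so that $y_i\in K$ or $y_{i-1}=a$. If $y_i\in K$, then either $g(y)_i\in K$, or $y_{i-1}y_i=R\,(k-1)$ and $g(y)_{i-1}=a$. If $y_i\notin K$, then $y_{i-1}=a$ and $g(y)_{i-1}=a$. In each case $g(y)$ has no cut at $i$.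

(ii) As $g$ has radius $1$, only the coordinate $l$ is in question. There $y_l=\tilde y_l\in\{a,R\}$, and for these letters the rule uses the left neighbor only to test whether it equals $a$. It does not, in both configurations.

(iii) Only the coordinate $l-1$ is in question. For a digit the rule ignores the right neighbor. For $R$ it only tests whether the right neighbor is a digit, which it is not, in both configurations.
\end{proof}

\subsection*{Blocks}

For $N\ge1$ let $B_N$ be the set of words of length $N$ with first letter in $\{a,R\}$, last letter in $\{R\}\cup K$, and no cut inside. In a word without cuts, every letter after the first letter different from $a$ is a digit. So $B_N$ consists of the words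
\[
a^mRv\quad(m\ge0),\qquad a^mv\quad(m\ge1,\ v\ne\emptyset),
\]
of length $N$, where $v$ is a word of digits. We call them \emph{block words}. The word between two consecutive cuts is a block word, and a concatenation of block words has cuts exactly at the joints. If $l<i$ are consecutive cuts of $y$, we call $[l,i-1]$ a \emph{block} of $y$.

By Lemma~\ref{lem:cuts}, $g$ acts on a block of length $N$ by a map $G_N:B_N\to B_N$ that does not depend on the surroundings. To compute it, note that the left neighbor of the block is not $a$ and the right neighbor is not a digit, and that the rule fixes every $a$ not followed by a digit and every digit not preceded by $R$. The table gives five moves: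
\[
\begin{array}{lll}
\text{(M1)}&a^mR\,d\,v\mapsto a^{m+1}(d+1)\,v&(d<k-1),\\
\text{(M2)}&a^mR\,(k-1)\,v\mapsto a^{m+1}Rv,&\\
\text{(M3)}&a^{N-1}R\mapsto a^{N-1}0\ \ (N\ge2),&R\mapsto R\ \ (N=1),\\
\text{(M4)}&a^mv\mapsto a^{m-1}0\,v&(m\ge2,\ v\ne\emptyset),\\
\text{(M5)}&av\mapsto Rv&(v\ne\emptyset).
\end{array}
\]

\begin{example}\label{ex:cycle}
Let $k=3$. The set $B_2$ has seven elements, and $G_2$ runs through them in one cycle:
\[
R0\mapsto a1\mapsto R1\mapsto a2\mapsto R2\mapsto aR\mapsto a0\mapsto R0 .
\]
The last letter is $R$ only in the state $aR$, the overflow. A carry first appears for $N=3$: the moves (M2), (M1), (M4), (M5) give $R20\mapsto aR0\mapsto aa1\mapsto a01\mapsto R01$, which is the step from $2$ to $3$ in base $3$.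
\end{example}

\begin{lemma}\label{lem:cycle}
The map $G_N$ is a cyclic permutation of $B_N$, of odd length
\[
p_N=|B_N|=2(1+k+\dots+k^{N-1})-1\ \ge\ k^{N-1}.
\]
The only element of $B_N$ with last letter $R$ is $e_N=a^{N-1}R$.
\end{lemma}

\begin{proof}
The last claim is read off from the form of the block words. There are $\sum_{j=0}^{N-1}k^j$ words $a^mRv$ and $\sum_{j=1}^{N-1}k^j$ words $a^mv$, which gives $|B_N|$. For $N=1$ we have $B_1=\{R\}$. Let $N\ge2$.

First consider the words $Rv$ with $v\in K^{N-1}$. If $v=(k-1)^jd\,u$ with $d<k-1$, then (M2) applied $j$ times, (M1), (M4) applied $j$ times and (M5) lead from $Rv$ successively to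
\[
a^jR\,d\,u,\qquad a^{j+1}(d+1)u,\qquad a\,0^j(d+1)u,\qquad R\,0^j(d+1)u .
\]
So the number $v$ is increased by one. From $R(k-1)^{N-1}$, the move (M2) applied $N-1$ times, (M3), (M4) applied $N-2$ times and (M5) lead to $a^{N-1}R$, $a^{N-1}0$, $a0^{N-1}$, $R0^{N-1}$. Hence all words $Rv$ lie on one periodic orbit $\mathcal C$ of $G_N$.

Since $G_N(\mathcal C)=\mathcal C$, it remains to see that every block word is a forward image of an element of $\mathcal C$. The word $a^mRv$ is obtained from $R(k-1)^mv$ by $m$ moves (M2), so it lies in $\mathcal C$. The word $a^mc\,v$ with a digit $c\ne0$ is the image of $a^{m-1}R(c-1)v\in\mathcal C$ under (M1). The word $a^{N-1}0$ is the image of $a^{N-1}R\in\mathcal C$ under (M3). Finally, $a^m0\,v$ with $v\ne\emptyset$ is the image of $a^{m+1}v$ under (M4); repeating this step we arrive at a word whose first digit is nonzero or at $a^{N-1}0$, and both lie in $\mathcal C$.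
\end{proof}

\subsection*{The inverse of $g$}

Each $G_N$ is a bijection, so $g$ can be undone block by block. This can be done by a local rule. Define $\bar g$ of radius $1$ by
\[
\begin{array}{c|l|c}
y_i&\text{neighbors}&\bar g(y)_i\\ \hline
a&y_{i+1}\in\{R,1,\dots,k-1\}&R\\
a&y_{i+1}\in\{a,0\}&a\\ \hline
R&y_{i-1}=a&k-1\\
R&y_{i-1}\ne a,\ y_{i+1}\in K&a\\
R&y_{i-1}\ne a,\ y_{i+1}\notin K&R\\ \hline
c\in K\setminus\{0\}&y_{i-1}=a&c-1\\
0&y_{i-1}=a,\ y_{i+1}\in K&a\\
0&y_{i-1}=a,\ y_{i+1}\notin K&R\\
d\in K&y_{i-1}\ne a&d
\end{array}
\]

\begin{lemma}\label{lem:inverse}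
The automaton $g$ is reversible with $g^{-1}=\bar g$. On a block of length $N$ the map $g^{-1}$ acts as $G_N^{-1}$, and Lemma~\ref{lem:cuts} holds with $g^{-1}$ in place of $g$.
\end{lemma}

\begin{proof}
Consider a block of a configuration; its left neighbor is not $a$ and its right neighbor is not a digit. The rule $\bar g$ fixes every $a$ followed by $a$ and every digit not preceded by $a$, so only the last $a$ and the first letter different from $a$ can change. For $m\ge1$ the table gives
\[
a^mc\,v\mapsto a^{m-1}R(c-1)v\ \ (c\ne0),\qquad a^mRv\mapsto a^{m-1}R(k-1)v,\qquad a^m0\mapsto a^mR,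
\]
\[
a^m0\,v\mapsto a^{m+1}v\ \ (v\ne\emptyset),\qquad Rv\mapsto av\ \ (v\ne\emptyset),\qquad R\mapsto R .
\]
These six types exhaust the block words, and the six assignments reverse, in this order, (M1), (M2), (M3) for $N\ge2$, (M4), (M5), and (M3) for $N=1$. So $\bar g$ acts on the block as $G_N^{-1}$.

Let $D$ be the set of configurations with infinitely many cuts in both directions. It is dense, since any $y$ can be replaced by $R$ outside a large window and $RR$ is a cut. A point of $D$ is a concatenation of block words; $g$ and $\bar g$ replace each of them by a block word of the same length, so the image has the same blocks. Therefore $\bar gg=g\bar g=\mathrm{id}$ on $D$, and by continuity everywhere.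

Part (i) of Lemma~\ref{lem:cuts}, applied to $g^{-1}(y)$, shows that $g^{-1}(y)$ and $y$ have the same cuts. For (ii), at a letter $a$ or $R$ the rule $\bar g$ uses the left neighbor only to test whether it equals $a$, and to the left of a cut it does not. For (iii), at a letter in $\{R\}\cup K$ the rule uses the right neighbor only to test whether it is a digit, and to the right of a cut it is not.
\end{proof}

\section{Gates, and the automaton of Theorem~\ref{thm:main}}\label{sec:gates}

The automaton $g$ alone is not sensitive: if $y$ has cuts at $-m$ and $m$, the evolution of $[-m,m-1]$ is sealed off from the outside. We now let $g$ control a second layer in which information crosses the cuts, but rarely. For $y\in\Sigma^{\mathbb Z}$ define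
\[
c_i(y)=\begin{cases}0&\text{if }y_{i-1}\in K\text{ and }y_i\in\{a,R\},\\ 1&\text{otherwise,}\end{cases}
\]
and say that the \emph{gate at $i$} is open if $c_i(y)=1$ and closed if $c_i(y)=0$. The gate can be closed only at a cut, and at a cut it is open exactly when $y_{i-1}=R$. Its whole history is described by the results of Section~\ref{sec:counter}.

\begin{lemma}\label{lem:gate}
Let $y\in\Sigma^{\mathbb Z}$ and $i\in\mathbb Z$.
\begin{enumerate}
\item[(i)] If $y$ has no cut at $i$, then $c_i(g^ty)=1$ for all $t\in\mathbb Z$.
\item[(ii)] If $[l,i-1]$ is a block of $y$ of length $N$ carrying the word $w$, then $c_i(g^ty)=1$ if and only if $G_N^tw=e_N$. The times $t\in\mathbb Z$ with this property form one residue class modulo $p_N$.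
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:cuts} and~\ref{lem:inverse}, $g^ty$ has the same cuts as $y$ for all $t\in\mathbb Z$, which gives (i). In (ii) the block carries $G_N^tw$ at time $t$, the gate is open when the last letter is $R$, and Lemma~\ref{lem:cycle} applies.
\end{proof}

We write points of $X=(\Sigma\times\mathbb F_2)^{\mathbb Z}$ as pairs $(y,b)$ and define an automaton of radius~$1$ by
\begin{equation}\label{eq:f}
f(y,b)=(g(y),b'),\qquad b'_i=b_i+c_i(y)\,b_{i-1}.
\end{equation}

\begin{proposition}\label{prop:onto}
The automaton $f$ is surjective.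
\end{proposition}

\begin{proof}
Let $(y',b')\in X$ and $y=g^{-1}(y')$. For $M\ge0$ put $b_i=0$ for $i<-M$ and, recursively, $b_i=b'_i+c_i(y)b_{i-1}$ for $i\ge-M$. Then $f(y,b)$ agrees with $(y',b')$ on $[-M,\infty)$ and, in the first layer, everywhere; so its distance to $(y',b')$ is less than $2^{-M}$. Since $f(X)$ is compact, $(y',b')\in f(X)$.
\end{proof}

The second layer is linear over $\mathbb F_2$ once the first is given. If two points have the same first layer $y$, the difference $\beta(t)$ of their second layers at time $t$ satisfies
\begin{equation}\label{eq:beta}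
\beta_i(t+1)=\beta_i(t)+\gamma_i(t)\,\beta_{i-1}(t),\qquad \gamma_i(t)=c_i(g^ty).
\end{equation}
The smallest nontrivial block already shows both the delay and the role of parity.

\begin{example}\label{ex:gate}
Let $k=3$, let $[-2,-1]$ be a block of $y$ with word $a1$, and let the two second layers differ exactly at $-2$. By \eqref{eq:beta}, $\beta_i\equiv0$ for $i<-2$ and $\beta_{-2}\equiv1$. There is no cut at $-1$, so $\beta_{-1}(t)=t\bmod2$. The gate at $0$ follows the cycle of Example~\ref{ex:cycle}:
\[
\begin{array}{c|ccccccccccccc}
t&0&1&2&3&4&5&6&7&8&9&10&11&12\\ \hline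
\text{block}&a1&R1&a2&R2&aR&a0&R0&a1&R1&a2&R2&aR&a0\\
\gamma_0&0&0&0&0&1&0&0&0&0&0&0&1&0\\
\beta_{-1}&0&1&0&1&0&1&0&1&0&1&0&1&0\\
\beta_0&0&0&0&0&0&0&0&0&0&0&0&0&1
\end{array}
\]
Without gates the difference would reach the origin at time $2$. Here the gate is closed during the first four steps. At time $4$ it opens, but $\beta_{-1}(4)=0$ and nothing passes. It opens again at time $11$, and since the period $7$ is odd, $\beta_{-1}(11)=1$. With an even period, a gate that first opens at time $4$ would find $\beta_{-1}=0$ every time, and this difference would never reach the origin.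
\end{example}

\section{Perturbations pass all gates}\label{sec:sens}

To prove sensitivity we must carry a difference through an arbitrary finite sequence of blocks. Following it step by step is hopeless, because behind the first gate the difference is switched on and off in a complicated pattern. But all gates in a finite stretch share an odd period $P$, and observed at intervals of $P$ steps the difference $n$ cells to the right of its source behaves like a polynomial of degree $n$: its $n$-th difference is constant. We state this for vector-valued sequences, since that form is needed in Section~\ref{sec:rev}.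

\begin{lemma}\label{lem:trans}
Let $V$ be a vector space over $\mathbb F_2$, let $T=\mathbb Z_{\ge0}$ or $T=\mathbb Z$, and let $P\ge1$, $n\ge0$. Let $\eta_0,\dots,\eta_n:T\to V$ satisfy $\eta_0\equiv e$ for some $e\in V$ and
\[
\eta_j(t+1)=\eta_j(t)+A_j(t)\,\eta_{j-1}(t)\qquad(1\le j\le n,\ t\in T),
\]
where each $A_j:T\to\mathrm{End}(V)$ is $P$-periodic and $\sum_{s=t}^{t+P-1}A_j(s)=I$ for all $t\in T$. If $e\ne0$, then for every $t\in T$ one of the vectors $\eta_n(t),\eta_n(t+P),\dots,\eta_n(t+nP)$ is nonzero.
\end{lemma}

\begin{proof}
Let $(D\eta)(t)=\eta(t+P)+\eta(t)$. We show by induction that $D^j\eta_j\equiv e$. The case $j=0$ is the hypothesis. For $j\ge1$, adding the recurrence over $P$ consecutive times gives $D\eta_j(t)=\sum_{s=0}^{P-1}(A_j\eta_{j-1})(t+s)$. The operator $D$ commutes with translation in time, and $D(A_j\eta)=A_jD\eta$ because $A_j$ is $P$-periodic. Hence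
\[
D^j\eta_j(t)=\sum_{s=t}^{t+P-1}A_j(s)\,(D^{j-1}\eta_{j-1})(s)=\Bigl(\sum_{s=t}^{t+P-1}A_j(s)\Bigr)e=e .
\]
Since $D^n\eta_n(t)=\sum_{s=0}^n\binom ns\eta_n(t+sP)$, the claim follows.
\end{proof}

In Example~\ref{ex:gate} one can take $P=7$ and $n=2$; the identity $D^2\beta_0(0)=1$ reads $\beta_0(14)+\beta_0(0)=1$, in agreement with the table, because the gate stays closed from time $12$ to time $17$.

\begin{definition}
Let $V$ be a finite set with at least two elements. A cellular automaton $F$ on $(\Sigma\times V)^{\mathbb Z}$ \emph{transmits} if the following holds: whenever $l\le0<r$, $y$ has cuts at $l$ and at $r$, and $z,\tilde z\in V^{\mathbb Z}$ differ exactly at the coordinate $l$, there is $t\ge0$ such that $F^t(y,z)$ and $F^t(y,\tilde z)$ differ at the coordinate $0$.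
\end{definition}

\begin{proposition}\label{prop:ftrans}
The automaton $f$ defined by \eqref{eq:f} transmits.
\end{proposition}

\begin{proof}
Let $l,r,y$ be as in the definition and let $\beta,\gamma$ be as in \eqref{eq:beta}. Then $\beta_i\equiv0$ for $i<l$, and so $\beta_l\equiv1$. The interval $[l,r-1]$ is a union of finitely many blocks. Let $P$ be the product of the numbers $p_N$ over these blocks, $N$ being the length of the block; $P$ is odd by Lemma~\ref{lem:cycle}. Let $l<i\le0$. If there is no cut at $i$, then $\gamma_i\equiv1$ by Lemma~\ref{lem:gate}, and the sum of $\gamma_i$ over $P$ consecutive times is $P$. If there is a cut at $i$, then $i-1$ is the last cell of one of these blocks, of length $N$ say; by Lemma~\ref{lem:gate}, $\gamma_i$ is $p_N$-periodic and its sum over $P$ consecutive times is $P/p_N$. Both sums are odd, that is, equal to $1$ in $\mathbb F_2$. Lemma~\ref{lem:trans} with $V=\mathbb F_2$, $n=-l$, $\eta_j=\beta_{l+j}$ and $A_j=\gamma_{l+j}$ shows that $\beta_0(t)=1$ for some $t\ge0$.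
\end{proof}

From now on $\mu$ is the uniform Bernoulli measure on $(\Sigma\times V)^{\mathbb Z}$. Under $\mu$ the letters $y_i$ are independent and uniform on $\Sigma$, and $|\Sigma|=k+2$. Put
\[
r(y)=\min\{j\ge1:\ y\text{ has a cut at }j\},\qquad q=\frac{2(k+1)}{(k+2)^2}.
\]
The events ``cut at $2j-1$'', $j\ge1$, involve the disjoint pairs $(2j-2,2j-1)$, so they are independent, each of probability $q$. If $J$ is the first $j$ for which the event occurs, then $r\le2J$ and $J$ is geometric with mean $1/q$. Hence
\begin{equation}\label{eq:r}
r<\infty\ \text{ almost everywhere},\qquad\int r\,d\mu\le 2/q .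
\end{equation}

\begin{lemma}\label{lem:sens}
If $F$ transmits, then $F$ is sensitive with $\varepsilon=1$, and $I_n^+(x)\to\infty$ for $\mu$-almost every $x$.
\end{lemma}

\begin{proof}
Let $x=(y,z)$ and $\delta>0$, and choose $m\ge1$ with $2^{-m}<\delta$. The point $y$ need not have any cuts, so we create them. Let $\hat y_j=y_j$ for $|j|\le m$ and $\hat y_j=R$ for $|j|>m$; then $\hat y$ has cuts at $l=-m-1$ and at $m+2$. Let $\tilde z$ differ from $z$ exactly at $l$. The points $(\hat y,z)$ and $(\hat y,\tilde z)$ agree with $x$ on $[-m,m]$, so they lie within distance $\delta$ of $x$. For some $t$ their images under $F^t$ differ at $0$, so one of the images differs from $F^tx$ at $0$ and is at distance $1$ from it.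

Now let $x=(y,z)$ with $r(y)<\infty$ and let $m\ge1$. This time put $\hat y_j=y_j$ for $j\ge-m$ and $\hat y_j=R$ for $j<-m$; then $\hat y$ has cuts at $l=-m-1$ and at $r(y)$. With $\tilde z$ as before, $(\hat y,z)$ and $(\hat y,\tilde z)$ lie in $W^+_{-m}(x)$, and their images under some $F^t$ differ at $0$. Here $t\ge1$, as the two points agree at $0$. Thus $F^t(W^+_{-m}(x))\not\subseteq W_0^+(F^tx)$, and $I_n^+(x)>m$ for all $n\ge t$. Since $m$ is arbitrary, \eqref{eq:r} gives the claim.
\end{proof}

\section{Bounds on the exponents}\label{sec:exp}

The upper bounds use only that the second layer looks one cell to the left, and only through an open gate. We isolate this property so that the bounds apply also to the reversible automaton of Section~\ref{sec:rev} and to its inverse.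

\begin{definition}
Let $V$ be a finite set and $\Phi:\{0,1\}\times V\times V\to V$ a map such that $\Phi(0,u,v)$ does not depend on $u$. An automaton $F$ on $(\Sigma\times V)^{\mathbb Z}$ is \emph{forward gated} if $F(y,z)=(g(y),z')$ with $z'_i=\Phi(c_i(y),z_{i-1},z_i)$, and \emph{backward gated} if $F(y,z)=(g^{-1}(y),z')$ with $z_i'=\Phi(c_i(g^{-1}y),z_{i-1},z_i)$.
\end{definition}

The automaton \eqref{eq:f} is forward gated. In the $t$-th step of the orbit of $(y,z)$, $t\ge1$, a forward gated automaton uses the gates $c_i(g^{t-1}y)$ and a backward gated one uses $c_i(g^{-t}y)$. Accordingly, for $1\le n\le p_N$ let $U_{N,n}$ be the set of $w\in B_N$ such that $G_N^{t-1}w\ne e_N$ for $1\le t\le n$ in the forward case, and $G_N^{-t}w\ne e_N$ for $1\le t\le n$ in the backward case. By Lemma~\ref{lem:gate}, these are the words for which the gate at the right end of the block is closed in each of the first $n$ steps. In both cases the condition excludes $n$ consecutive points of a cycle of length $p_N$, so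
\begin{equation}\label{eq:count}
|U_{N,n}|=p_N-n .
\end{equation}

\begin{lemma}\label{lem:shield}
Let $F$ be forward or backward gated and let $x=(y,z)$.
\begin{enumerate}
\item[(i)] $I_n^-(x)\le r(y)$ for all $n\ge1$.
\item[(ii)] If $l<i\le0$ and $[l,i-1]$ is a block of $y$ of length $N$ whose word lies in $U_{N,n}$, then $I_n^+(x)\le1-l$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $r=r(y)<\infty$ and $\tilde x\in W_r^-(x)$. Both first layers have a cut at $r$. By parts (i) and (iii) of Lemma~\ref{lem:cuts}, for $g$ or for $g^{-1}$, and induction on time, the first layers agree on $(-\infty,r-1]$ at all times. The gate at $j$ depends on the letters at $j-1$ and $j$, so the gates at all $j\le r-1$ agree in every step. The new second-layer value at $j$ depends on this gate and on the old values at $j-1$ and $j$. Hence the second layers agree on $(-\infty,r-1]\supseteq(-\infty,0]$ at all times.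

(ii) Let $\tilde x\in W^+_{l-1}(x)$. The two points agree on $[l-1,\infty)$, so both first layers have cuts at $l$ and $i$ and the same word between them. By parts (i) and (ii) of Lemma~\ref{lem:cuts} the first layers agree on $[l,\infty)$ at all times, so the gates at all $j\ge l+1$, in particular at all $j\ge i$, agree in every step. In each of the first $n$ steps the gate at $i$ is closed, so the new value at $i$ depends only on the old value at $i$; the new value at $j>i$ depends on the gate at $j$ and the old values at $j-1,j\ge i$. By induction $F^t\tilde x$ and $F^tx$ agree on $[i,\infty)\supseteq[0,\infty)$ for $1\le t\le n$.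
\end{proof}

So a single block with a closed gate shields the origin, and it remains to find one nearby. The length $N$ is a compromise: long blocks are rare, and short blocks open their gates too soon. We take the smallest $N$ for which at least half of the states keep the gate closed for $n$ steps.

\begin{proposition}\label{prop:exp}
There are constants $c_1,c_2>0$, depending only on $k$, with the following property. Let $F$ be forward or backward gated and $n\ge1$. Then there are an integer $L_n\le c_1(1+\log n)$, a number $\theta_n\in[c_2n^{-\alpha_k},1)$ and a random variable $Q_n$ with $\mu(Q_n>j)=(1-\theta_n)^j$ for $j=0,1,2,\dots$ such that $I_n^+\le L_nQ_n$. In particular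
\[
\int I_n^+\,d\mu\le\frac{L_n}{\theta_n}\le\frac{c_1}{c_2}\,(1+\log n)\,n^{\alpha_k}.
\]
\end{proposition}

\begin{proof}
Let $N$ be minimal with $p_N\ge2n$; since $p_1=1$, we have $N\ge2$. Put $L_n=N+2$. For $j\ge1$ let $i_j=-(j-1)(N+2)$ and $l_j=i_j-N$. The windows $[l_j-1,i_j]$ have length $N+2$ and are disjoint. Let $S_j$ be the event
\[
y_{l_j-1}\in\{R\}\cup K,\qquad y_{l_j}\cdots y_{i_j-1}\in U_{N,n},\qquad y_{i_j}\in\{a,R\}.
\]
The events $S_j$ are independent. By \eqref{eq:count} and $2(p_N-n)\ge p_N$, each has probability
\[
\theta_n=\frac{k+1}{k+2}\cdot\frac{p_N-n}{(k+2)^N}\cdot\frac2{k+2}\ \ge\ c\,\frac{p_N}{(k+2)^N},\qquad c=\frac{k+1}{(k+2)^2}.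
\]
On $S_j$ there are cuts at $l_j$ and $i_j$, because a block word begins with a letter in $\{a,R\}$ and ends with a letter in $\{R\}\cup K$. So Lemma~\ref{lem:shield}(ii) gives $I_n^+\le1-l_j=j(N+2)-1$. With $Q_n=\min\{j: S_j\text{ occurs}\}$ we obtain $I_n^+\le L_nQ_n$, and $Q_n$ is geometric with mean $1/\theta_n$.

By minimality of $N$ and Lemma~\ref{lem:cycle}, $k^{N-2}\le p_{N-1}<2n$, so $N<2+\log_k(2n)$. This gives $L_n<4+\log_k(2n)\le c_1(1+\log n)$. Moreover $p_N\ge k^{N-1}$, and $\bigl(\tfrac k{k+2}\bigr)^{\log_k(2n)}=(2n)^{-\alpha_k}$ by the definition of $\alpha_k$. Therefore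
\[
\theta_n\ge\frac ck\Bigl(\frac k{k+2}\Bigr)^N\ge\frac ck\Bigl(\frac k{k+2}\Bigr)^2(2n)^{-\alpha_k}=c_2\,n^{-\alpha_k}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $f$ be the automaton \eqref{eq:f}. It is surjective by Proposition~\ref{prop:onto} and sensitive by Proposition~\ref{prop:ftrans} and Lemma~\ref{lem:sens}. It is forward gated, so $\int I_n^-\,d\mu\le2/q$ by Lemma~\ref{lem:shield}(i) and \eqref{eq:r}, and Proposition~\ref{prop:exp} bounds $\int I_n^+\,d\mu$. Since $\alpha_k<1$, both integrals are $o(n)$. The space $X$ is a full shift and $\mu$ is its Parry measure, so the conjecture fails for $(X,f)$.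
\end{proof}

\begin{remark}
The hypothesis $k\ge3$ serves to make $\alpha_k<1$. For $k=2$ the formula gives the exponent $\log2/\log2=1$, and the bound $(1+\log n)\,n$ is weaker than the trivial bound $I_n^+\le n$.
\end{remark}

\section{Reversible counterexamples}\label{sec:rev}

The automaton \eqref{eq:f} is not injective: if $y$ is the constant configuration $a$, all gates are open, and adding $1$ to every $b_i$ does not change $b'$. The cause is that solving $b'_i=b_i+c_ib_{i-1}$ for $b$ leads to the unbounded recursion $b_i=b'_i+c_ib'_{i-1}+c_ic_{i-1}b'_{i-2}+\cdots$. The recursion stops after two terms if the second layer takes values in $V=\mathbb F_2^2$ and the coupling is a matrix $E$ with $E^2=0$. But the rule $z_i'=z_i+c_iEz_{i-1}$ does not transmit: a difference placed at $l$ creates at $l+1$ only differences in the image of $E$, which $E$ annihilates, so nothing reaches $l+2$. We therefore rotate $V$ after each step, by a matrix $M$ chosen so that the conjugates of $E$ add up to the identity. Let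
\[
M=\begin{pmatrix}0&1\\1&1\end{pmatrix},\qquad E=\begin{pmatrix}0&1\\0&0\end{pmatrix},\qquad E_t=M^{-t}EM^t\quad(t\in\mathbb Z).
\]
Over $\mathbb F_2$ we have $M^2=\begin{pmatrix}1&1\\1&0\end{pmatrix}$ and $M^3=I$, so $E_t$ depends only on $t$ modulo $3$. From $EM=\begin{pmatrix}1&1\\0&0\end{pmatrix}$ and $EM^2=\begin{pmatrix}1&0\\0&0\end{pmatrix}$ we get $E_1=M^2(EM)$ and $E_2=M(EM^2)$:
\begin{equation}\label{eq:E}
E_0=\begin{pmatrix}0&1\\0&0\end{pmatrix},\quad E_1=\begin{pmatrix}1&1\\1&1\end{pmatrix},\quad E_2=\begin{pmatrix}0&0\\1&0\end{pmatrix},\qquad E_0+E_1+E_2=I .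
\end{equation}
On $X=(\Sigma\times\mathbb F_2^2)^{\mathbb Z}$ define
\begin{equation}\label{eq:frev}
f(y,z)=(g(y),z'),\qquad z'_i=M\bigl(z_i+c_i(y)Ez_{i-1}\bigr).
\end{equation}

\begin{lemma}\label{lem:rev}
The automaton \eqref{eq:frev} is reversible, and $f^{-1}(y',z')=(y,z)$ with
\[
y=g^{-1}(y'),\qquad z_i=M^{-1}z'_i+c_i(y)\,EM^{-1}z'_{i-1}.
\]
In particular $f$ is forward gated and $f^{-1}$ is backward gated.
\end{lemma}

\begin{proof}
For fixed $y$ let $\Psi_y(z)_i=z_i+c_i(y)Ez_{i-1}$. Since $E^2=0$, we have $E\Psi_y(z)_{i-1}=Ez_{i-1}$, so $\Psi_y(\Psi_y(z))_i=z_i+2c_i(y)Ez_{i-1}=z_i$. Thus $\Psi_y$ is an involution. As $z'=M\Psi_y(z)$ coordinatewise and $g$ is a bijection by Lemma~\ref{lem:inverse}, $f$ is a bijection with $z=\Psi_y(M^{-1}z')$.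
\end{proof}

In a frame that rotates with $M$ the coupling at time $t$ is $E_t$. For the identity in \eqref{eq:E} to take effect at a gate, the opening times must visit the three residues modulo $3$ equally often. This requires $3\nmid p_N$, a condition on $k$.

\begin{lemma}\label{lem:mod3}
If $k\not\equiv1\pmod3$, then $3\nmid p_N$ for all $N\ge1$.
\end{lemma}

\begin{proof}
Write $p_N=2S-1$ with $S=1+k+\dots+k^{N-1}$. If $k\equiv0$, then $S\equiv1$ and $p_N\equiv1$. If $k\equiv-1$, then $S\equiv1$ for odd $N$ and $S\equiv0$ for even $N$, so $p_N\equiv1$ or $p_N\equiv-1$.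
\end{proof}

If $k\equiv1\pmod 3$, then $3$ divides $p_2=2k+1$; the gate after a block of length $2$ then meets a single matrix $E_t$, which is not invertible, and Lemma~\ref{lem:trans} does not apply.

\begin{proposition}\label{prop:revtrans}
Let $k\not\equiv1\pmod3$. Then the automaton $f$ defined by \eqref{eq:frev} transmits, and so does $f^{-1}$.
\end{proposition}

\begin{proof}
Let $l\le0<r$, let $y$ have cuts at $l$ and $r$, and let $z,\tilde z$ differ exactly at $l$. For $t\in\mathbb Z$ let $\zeta_i(t)$ be the difference of the second layers of $f^t(y,z)$ and $f^t(y,\tilde z)$ at $i$, and let $\gamma_i(t)=c_i(g^ty)$. By \eqref{eq:frev}, $\zeta_i(t+1)=M(\zeta_i(t)+\gamma_i(t)E\zeta_{i-1}(t))$ for all $t\in\mathbb Z$. Put $\eta_i(t)=M^{-t}\zeta_i(t)$; multiplying by $M^{-t-1}$ gives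
\[
\eta_i(t+1)=\eta_i(t)+\gamma_i(t)E_t\,\eta_{i-1}(t)\qquad(t\in\mathbb Z).
\]
Under $f$ and under $f^{-1}$ the new difference at $i$ is a linear function of the old differences at $i-1$ and $i$. Hence $\eta_i\equiv0$ on $\mathbb Z$ for $i<l$, and then $\eta_l$ is constant, equal to $e=z_l+\tilde z_l\ne0$.

Let $P$ be $3$ times the product of the numbers $p_N$ over the blocks in $[l,r-1]$. Let $l<i\le0$. By Lemma~\ref{lem:gate}, $t\mapsto\gamma_i(t)E_t$ is $P$-periodic on $\mathbb Z$. We compute its sum over $P$ consecutive times. If there is no cut at $i$, the sum is $\frac P3(E_0+E_1+E_2)=I$, because $P/3$ is odd. If there is a cut at $i$, closing a block of length $N$, the times with $\gamma_i=1$ are $P/p_N$ consecutive terms of an arithmetic progression with difference $p_N$. Since $3\mid P/p_N$ and $3\nmid p_N$ by Lemma~\ref{lem:mod3}, each residue modulo $3$ occurs $P/(3p_N)$ times among them. This number is odd, so the sum is again $E_0+E_1+E_2=I$.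

Apply Lemma~\ref{lem:trans} with $T=\mathbb Z$ and $n=-l$ to the sequences $\eta_l,\eta_{l+1},\dots,\eta_0$. Starting at time $0$ it gives a time $t\ge0$ with $\eta_0(t)\ne0$, and starting at time $-nP$ it gives a time $t\le0$ with $\eta_0(t)\ne0$. As $\zeta_0(t)=M^t\eta_0(t)$, both $f$ and $f^{-1}$ transmit.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rev}]
Since $\alpha_k\to0$, there is $k\ge3$ with $k\not\equiv1\pmod3$ and $\alpha_k<\alpha$. Let $f$ be the reversible automaton \eqref{eq:frev} for this $k$, and let $F$ be $f$ or $f^{-1}$. Then $F$ is gated by Lemma~\ref{lem:rev} and transmits by Proposition~\ref{prop:revtrans}.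

\emph{Parts (i) and (iv).} By Lemma~\ref{lem:sens}, $F$ is sensitive and $I_n^+\to\infty$ almost everywhere. The sequence $I_n^+$ is nondecreasing, so $\int I_n^+\,d\mu\to\infty$ by monotone convergence.

\emph{Part (ii).} Lemma~\ref{lem:shield}(i) and \eqref{eq:r} give $\int I_n^-\,d\mu\le2/q$. Proposition~\ref{prop:exp} gives $\int I_n^+\,d\mu=O((1+\log n)n^{\alpha_k})=O(n^\alpha)$.

\emph{Part (iii).} We have $I_n^-\le r<\infty$ almost everywhere. For $I_n^+$, Proposition~\ref{prop:exp} and the inequality $1-\theta\le e^{-\theta}$ give
\[
\mu(I_n^+>n^\alpha)\le(1-\theta_n)^{\lfloor n^\alpha/L_n\rfloor}\le\exp\Bigl(1-\frac{\theta_nn^\alpha}{L_n}\Bigr)\le\exp\Bigl(1-\frac{c_2\,n^{\alpha-\alpha_k}}{c_1(1+\log n)}\Bigr).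
\]
Since $\alpha>\alpha_k$, the right-hand side is summable along $n=2^j$. By the Borel--Cantelli lemma, for almost every $x$ we have $I^+_{2^j}(x)\le2^{j\alpha}$ for all large $j$. If $2^{j-1}<n\le2^j$, then $I_n^+(x)\le I^+_{2^j}(x)\le(2n)^\alpha$. So $I_n^+(x)\le2^\alpha n^\alpha$ for all large $n$.

\emph{Products.} Let $X=A^{\mathbb Z}$ and let $Y\subseteq B^{\mathbb Z}$ be an irreducible SFT with Parry measure $\nu$. The product $X\times Y\subseteq(A\times B)^{\mathbb Z}$ is defined by forbidding the finitely many words whose second component is forbidden in $Y$, so it is an SFT. It is irreducible: two of its words are joined by choosing a connecting word in $Y$ for the second components and any word of the same length over $A$ for the first. Since $|L_n(X\times Y)|=|L_n(X)|\,|L_n(Y)|$, we have $h(X\times Y)=h(X)+h(Y)$. The entropy of a product measure is the sum of the entropies of the factors, so $\mu\times\nu$ has maximal entropy and is the Parry measure of $X\times Y$.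

The map $F\times\mathrm{id}$ is a reversible cellular automaton. It is sensitive with $\varepsilon=1$, because a point $(x,u)$ can be perturbed in $x$ alone. For $s\ge0$ we have $W^+_{-s}(x,u)=W^+_{-s}(x)\times W^+_{-s}(u)$ and $W^+_{-s}(u)\subseteq W^+_0(u)$. Hence the inclusions that define $I_n^+(x,u)$ for $F\times\mathrm{id}$ hold if and only if those that define $I_n^+(x)$ for $F$ hold, and the same argument applies to $W^-_s$. So $I_n^\pm(x,u)=I_n^\pm(x)$. The first marginal of $\mu\times\nu$ is $\mu$, and all bounds carry over.
\end{proof}

\begin{thebibliography}{9}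

\bibitem{TELE}
\emph{On the topological entropy and Lyapunov exponents of cellular automata},
\texttt{https://utupub.fi/\allowbreak bitstream/\allowbreak handle/\allowbreak 10024/\allowbreak 178850/\allowbreak Annales\%20AI\%20722\%20\allowbreak Hotanen.pdf?\allowbreak isAllowed=y\&sequence=1}

\end{thebibliography}
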